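\title{All but two trees are determined by two degree-associated cards}

\begin{abstract}
A degree-associated card, or dacard, of a graph $G$ is a vertex-deleted subgraph $G-v$, taken up to isomorphism, together with the degree of $v$. The degree-associated reconstruction number $\operatorname{drn}(G)$ is the least number of dacards that determine $G$. We prove that $\operatorname{drn}(T)=2$ for every tree $T$ that is not a star, with exactly two exceptions, on $6$ and $10$ vertices, for which $\operatorname{drn}(T)=3$. This confirms the conjecture that $\operatorname{drn}(T)\le 2$ for all but finitely many trees. For caterpillars we use a theorem of Barrus and West. For other trees we show that the dacards of two leaves suffice unless the tree is almost completely symmetric about its centroid, and we treat the symmetric trees directly.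
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A \emph{card} of a graph $G$ is a subgraph $G-v$ obtained by deleting one vertex, considered up to isomorphism. A \emph{dacard} (degree-associated card) is a pair $(G-v,d_G(v))$ consisting of a card and the degree of the deleted vertex; we call it the dacard \emph{of $v$}. The dacards of $G$ form a multiset with one member for each vertex. A graph $H$ \emph{has} a multiset $\mathcal D$ of dacards if $\mathcal D$ is contained in the multiset of dacards of $H$; thus the members of $\mathcal D$, even equal ones, must come from distinct vertices of $H$. A multiset $\mathcal D$ of dacards of $G$ \emph{determines} $G$ if every graph that has $\mathcal D$ is isomorphic to $G$, and the \emph{degree-associated reconstruction number} $\operatorname{drn}(G)$ is the least number of dacards that determine $G$.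

A single dacard $(G-v,d)$ reveals the number of vertices and the number of edges of $G$. What it hides is the set of $d$ neighbors of $v$, and $\operatorname{drn}(G)$ measures how many well-chosen dacards are needed to remove this ambiguity. The competing graphs $H$ are arbitrary: when $G$ is a tree, they need not be trees. It is known that among trees one dacard suffices only for \emph{stars}, the trees with a vertex adjacent to all other vertices. We include the short argument, because it shows the two kinds of ambiguity that recur throughout the paper.

\begin{proposition}\label{prop:one}
A tree $T$ has $\operatorname{drn}(T)=1$ if and only if it is a star.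
\end{proposition}

\begin{proof}
For a star on $n$ vertices, the dacard $((n-1)K_1,n-1)$ forces the deleted vertex to be adjacent to all others. Let $T$ be a tree that is not a star, so $n\ge4$, and let $v$ be a vertex of degree $d$. If $d\ge2$, then one of the $d$ components of $T-v$ has at least two vertices. Joining a new vertex to two vertices of this component and to one vertex in each of $d-2$ other components gives a disconnected graph with the dacard $(T-v,d)$. If $d=1$, then $T-v$ is a tree on at least three vertices. Attaching a new leaf at a leaf or at a non-leaf of $T-v$ gives two trees with different numbers of leaves, and both have the dacard $(T-v,1)$.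
\end{proof}

So $2$ is the best value one can hope for, and there is a natural way to reach it. A graph $H$ with the dacard of a leaf $a$ of $T$ is the tree $T-a$ with a new leaf attached at one of $n-1$ places, and one expects the dacard of a second leaf, in a different part of $T$, to single out the right place. Symmetry defeats this plan. In the tree with a center and three pendant paths of two vertices, all leaves have the same dacard, and the tree with a center and pendant paths of $2,2,1,1$ vertices has this dacard twice. For such trees other vertices must be used, and it is not evident that two dacards remain enough. Prince proved that $\operatorname{drn}(T)=2$ for almost every tree $T$. The following conjecture is posed in \cite{BW}.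

\begin{quote}
\emph{Only finitely many trees other than stars fail to have $\operatorname{drn}=2$; equivalently, $\operatorname{drn}(T)\le2$ for all but finitely many trees $T$.}
\end{quote}

We prove the conjecture and find the exceptions. For $m\ge1$ let $D_m$ be the tree consisting of two adjacent vertices, each with two pendant paths of $m$ vertices attached by an end. Thus $D_1$ has $6$ vertices and $D_2$ has $10$.

\begin{theorem}\label{thm:main}
Let $T$ be a tree that is not a star. Then $\operatorname{drn}(T)=2$, unless $T\in\{D_1,D_2\}$, and $\operatorname{drn}(D_1)=\operatorname{drn}(D_2)=3$. In particular, $\operatorname{drn}(T)\le2$ for all but finitely many trees $T$.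
\end{theorem}

A \emph{caterpillar} is a tree whose non-leaf vertices induce a path (possibly empty). For caterpillars we rely on the following result, which is the only one used here without proof.

\begin{theorem}[Barrus and West \cite{BW}]\label{thm:BW}
Every caterpillar $T$ has $\operatorname{drn}(T)=2$, except stars and one tree on $6$ vertices.
\end{theorem}

The proof for a non-caterpillar $T$ has three stages. First, suppose that a tree $H\not\cong T$ has the dacards of two leaves $a,b$ of $T$. The two cards overlap in $n-2$ vertices, and this gives an isomorphism between two large subtrees of $T$. In a non-caterpillar such a map fixes a vertex or inverts an edge (Section~\ref{sec:fixed}). Rooted there, $T$ and $H$ become multisets of rooted trees, and comparing them produces an \emph{exchange}: two branches at a common root that agree after deleting at most two leaves (Section~\ref{sec:exchange}). Second, if every pair of leaves fails, then exchanges occur everywhere, and this forces the branches at each vertex, seen from the centroid, to be isomorphic, with one explicit exception (Sections~\ref{sec:shape} and~\ref{sec:structure}). Third, the trees that remain are so regular that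 a suitable pair of dacards can be checked by counting leaves and lengths of pendant paths (Sections~\ref{sec:mixed} and~\ref{sec:symmetric}). Six small trees, among them $D_1$ and $D_2$, are treated by hand in Section~\ref{sec:small}.

\section{Conventions and a first example}\label{sec:conventions}

\subsection*{Legs and spiders}
A \emph{branch vertex} is a vertex of degree at least $3$. In a tree $G$ that is not a path, the \emph{leg} of a leaf is the path from the leaf to the nearest branch vertex. Its \emph{length} is the number of its edges, its \emph{inner} vertices are those other than its two ends, and $\operatorname{Leg}(G)$ is the multiset of leg lengths; exponents denote multiplicities. The spider $S(p_1,\dots,p_r)$, $r\ge3$, has one branch vertex, its center, and legs of lengths $p_1,\dots,p_r$. The tree $D(p,q;r,s)$ has two adjacent branch vertices, the first with legs of lengths $p,q$ and the second with legs of lengths $r,s$; so $D_m=D(m,m;m,m)$. Two leaves of $T$ are \emph{similar} if an automorphism of $T$ maps one to the other.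

In a non-caterpillar the non-leaf vertices induce a tree that is not a path, so some vertex has three non-leaf neighbors. Hence a non-caterpillar contains $S(2,2,2)$ and has $n\ge7$ vertices. A tree obtained from a path by attaching leaves is a caterpillar.

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] A graph with a dacard $(G,1)$, where $G$ is a tree, is a tree. In a tree $H$, a vertex $v$ has exactly one neighbor in each component of $H-v$.
\item[(b)] Let $u\ne v$ be vertices of degree $2$ in a graph $H$ such that $H-u$ and $H-v$ are forests with two components each, and no component of $H-u$ has the same order as a component of $H-v$. Then $H$ is a tree.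
\item[(c)] Let $\ell$ be a leaf, with neighbor $w$, of a tree $H$ on at least three vertices. If $\deg w\ge3$, then $H-\ell$ has one leaf fewer than $H$, and no vertex becomes a leaf. If $\deg w=2$, then $H-\ell$ has as many leaves as $H$, the only new leaf is $w$, and if $H$ is not a path, then the leg of $\ell$ becomes shorter by $1$ and the other legs do not change.
\item[(d)] Let $\ell'$ and $\ell$ be leaves of trees $H$ and $T$. If an isomorphism $H-\ell'\to T-\ell$ maps the neighbor of $\ell'$ to the neighbor of $\ell$, then $H\cong T$.
\end{itemize}
\end{lemma}

\begin{proof}
Only (b) needs an argument. If $H$ has $n$ vertices, then $H-v$ has $n-3$ edges, so $H$ has $n-1$ edges, and it suffices to show that $H$ is connected. If it is not, both neighbors of $v$ lie in one component of $H-v$. Then $H$ has a cycle through $v$, and the other component $W$ of $H-v$ is a component of $H$ disjoint from this cycle. Since $H-u$ is acyclic, $u$ lies on the cycle, so $W$ is also a component of $H-u$. This contradicts the hypothesis on orders.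
\end{proof}

We refer to an application of part (c) as a \emph{leaf count}.

\subsection*{Rooted trees and blocks}
Rooted trees are considered up to root-preserving isomorphism. The root is on level $1$, and $\lambda_i(Z)$ is the number of vertices of $Z$ on level $i$. We write $(r;Z_1,\dots,Z_j)$ for the rooted tree with root $r$ whose children are the roots of the \emph{child subtrees} $Z_1,\dots,Z_j$, and $(\cdot\,;Z_1,\dots,Z_j)$ when the root needs no name. The one-vertex rooted tree is $o$. The path $P_m$ on $m$ vertices, as a rooted tree, is rooted at an end. For $m\ge3$, the rooted tree $F_m$ is a chain of $m-2$ vertices starting at the root, whose last vertex has two childless children; it has $m$ vertices.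

We write $X\prec_jY$ if $X$ is obtained from $Y$ by $j$ successive deletions of childless vertices, and $X\preceq Y$ if $X\prec_jY$ for some $j\ge0$. The empty tree is allowed, with $\emptyset\prec_1o$. The relation $\preceq$ is transitive; if $X\preceq Y$, then $\lambda_i(X)\le\lambda_i(Y)$ for all $i$ and $(\cdot\,;X)\preceq(\cdot\,;Y)$.

A \emph{root} $\rho$ of a tree $T$ is a vertex or an edge. The \emph{blocks at $\rho$} are the components of $T-\rho$ (for an edge, only the edge is deleted), each rooted at its vertex adjacent to, or incident with, $\rho$. The multiset of blocks determines the pair $(T,\rho)$, once we know whether $\rho$ is a vertex or an edge. If two blocks at $\rho$ are isomorphic, interchanging them by an isomorphism and its inverse, and fixing everything else, is an automorphism of $T$, called a \emph{swap}. Deleting a leaf $\ell$ of $T$ that is neither equal to nor incident with $\rho$ replaces the block $A\ni\ell$ by $A-\ell\prec_1A$.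

To compare multisets of blocks we compute in the free abelian group $\mathcal A$ on the isomorphism classes $[Z]$ of rooted trees, including $[\emptyset]$. A block may vanish under a deletion, so identities arise modulo $[\emptyset]$. If both sides of such an identity have coefficient sum $0$, then their difference is a multiple of $[\emptyset]$ with coefficient sum $0$, and the identity holds exactly.

\begin{example}\label{ex:first}
Let $W=(\rho;P_3,F_3,P_2)=D(3,2;1,1)$, a non-caterpillar on $9$ vertices, with leaves $a\in P_3$, $b\in F_3$, $z\in P_2$.

\emph{The pair $a,b$ fails.} At $\rho$, the card $W-a$ has blocks $P_2,F_3,P_2$ and $W-b$ has blocks $P_3,P_2,P_2$. Let $G=(\cdot\,;P_2,o)$. Deleting the childless vertex on level $3$ of $G$ gives $F_3$, and deleting the one on level $2$ gives $P_3$. So $H=(\rho';G,P_2,P_2)=D(2,2;2,1)$ has both dacards, and $H\not\cong W$. The coincidence behind this is visible in $W$ itself: the blocks $P_3\ni a$ and $F_3\ni b$ are different but become equal when $a$ and $b$ are deleted.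

\emph{The pair $a,z$ succeeds.} A graph $H$ with both dacards is $W-a=D(2,2;1,1)$ with a new leaf, and some leaf-deleted subgraph of $H$ is $W-z=D(3,1;1,1)$, which has four leaves and legs $\{3,1^3\}$. Up to symmetry there are five places for the new leaf. At a non-leaf (the vertex $\rho$, the other branch vertex, or the inner vertex of a leg), $H$ has five leaves, so the deleted leaf has a neighbor of degree at least $3$, and the result is $D(2,2;1,1)$ or $S(2,2,2,1)$. At the end of a leg of length $1$ we get $D(2,2;2,1)$ with four leaves, so the deleted leaf has a neighbor of degree $2$, and the result has legs $\{2^2,1^2\}$. Only the end of a leg of length $2$ remains, and it gives $W$.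

Thus the failure of one pair comes from a near-isomorphism between two blocks at a common root, and blocks that are not related in this way supply a good pair. Sections~\ref{sec:fixed}--\ref{sec:structure} make both statements precise. The first difficulty is that, in general, nothing says that the two cards can be compared at a common root.
\end{example}

\section{Large partial isomorphisms have a fixed root}\label{sec:fixed}

An isomorphism between two subtrees of a tree can fix nothing: shift a path along itself. If the domain misses two vertices, one can also shift a path $s_0,\dots,s_j$ with a leaf $f_i$ at each $s_i$, by $s_i\mapsto s_{i-1}$, $f_i\mapsto f_{i-1}$ for $i\ge1$. The next lemma says that only caterpillars allow this, which is why caterpillars need the separate Theorem~\ref{thm:BW}. A map \emph{inverts} an edge $uv$ if it sends $u$ to $v$ and $v$ to $u$.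

\begin{lemma}\label{lem:shift}
Let $S_1,S_2$ be nonempty subtrees of a tree $T$ with $|V(T)\setminus V(S_1)|\in\{1,2\}$, and let $\theta\colon S_1\to S_2$ be an isomorphism that fixes no vertex and inverts no edge. Then $T$ is a caterpillar; if $|V(T)\setminus V(S_1)|=1$, then $T$ is a path.
\end{lemma}

\begin{proof}
We first show that $\theta$ moves all vertices in one direction. For $v\in S_1$ let $v^+$ be the neighbor of $v$ on the path in $T$ from $v$ to $\theta(v)$. For an edge $uv$ of $S_1$, exactly one of $u^+=v$ and $v^+=u$ holds. Indeed, if both hold or neither holds, then the adjacent vertices $\theta(u),\theta(v)$ lie in different components of $T-uv$, so $\{\theta(u),\theta(v)\}=\{u,v\}$, and $\theta$ fixes $u$ or inverts $uv$. Hence the vertices $v$ with $v^+\in S_1$ correspond bijectively to the edges of $S_1$, and exactly one vertex $t\in S_1$ has $t^+\notin S_1$. The component of $T-t$ containing $t^+$ contains $e:=\theta(t)$, and it is disjoint from $S_1$, because $S_1$ is connected and contains $t$ but not $t^+$. So this component has at most two vertices, $d:=\operatorname{dist}(t,e)\in\{1,2\}$, and the path from any vertex of $S_1$ to $e$ passes through $t$.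

Root $T$ at $e$ and let $\operatorname{dep}(v)=\operatorname{dist}(v,e)$. For $v\in S_1$,
\[
\operatorname{dep}(v)=\operatorname{dist}(v,t)+d,\qquad \operatorname{dep}(\theta(v))=\operatorname{dist}(\theta(v),\theta(t))=\operatorname{dist}(v,t).
\]
Thus $\theta$ lowers depth by $d$, and it maps the children of $v$ that lie in $S_1$ injectively to children of $\theta(v)$. Let $\mu_i$ be the number of vertices of depth $i$, so $\mu_0=1$.

If $d=2$, then $V(T)\setminus V(S_1)=\{e,t^+\}$, $\mu_1=1$, and $\mu_i\le\mu_{i-2}$ for $i\ge2$; so $T$ is a path. If $V(T)\setminus V(S_1)=\{e\}$, then $d=1$ and $\mu_i\le\mu_{i-1}$ for $i\ge1$; again $T$ is a path.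

It remains to consider $d=1$ and $V(T)\setminus V(S_1)=\{e,f\}$. Let $i_0=\operatorname{dep}(f)\ge1$. Then $\mu_i\le\mu_{i-1}$ for $1\le i<i_0$, so $\mu_i\le1$ for $i<i_0$. The only vertex of $S_1$ of depth $1$ is $t$, so the children of $e$ lie in $\{t,f\}$. The vertex $f$ is childless: a child of $f$ would lie in $S_1$, but its path to $t$ passes through $f\notin S_1$.

We claim that no vertex has two children that both have children. Otherwise let $v$ be such a vertex of least depth, with children $w_1,w_2$ and a child $z_i$ of each $w_i$. As $f$ is childless, $f\notin\{v,w_1,w_2\}$ and $v\ne e$. Since $w_1,w_2$ have the same depth, this depth is at least $i_0$, so $z_1,z_2$ are deeper than $f$. All five vertices therefore lie in $S_1$, and $\theta(v)$ has the two children $\theta(w_i)$ with children $\theta(z_i)$, contrary to the choice of $v$. By the claim, the vertices that have children form a path starting at $e$, and all other vertices are leaves attached to it. So $T$ is a caterpillar.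
\end{proof}

A first consequence is that in a non-caterpillar the card of a leaf determines the leaf up to similarity.

\begin{lemma}\label{lem:similar}
\begin{itemize}
\item[(a)] Let $\rho$ be a root of a tree $Z$ and let $a,b$ be leaves of $Z$, neither equal to nor incident with $\rho$. If some isomorphism $Z-a\to Z-b$ maps $\rho$ to $\rho$, then some automorphism of $Z$ maps $\rho$ to $\rho$ and $a$ to $b$.
\item[(b)] If $T$ is not a caterpillar and $\ell_1,\ell_2$ are leaves with $T-\ell_1\cong T-\ell_2$, then $\ell_1$ and $\ell_2$ are similar.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We use induction on $|Z|$. Let $A\ni a$ and $B\ni b$ be the blocks at $\rho$. Comparing the blocks of $Z-a$ and $Z-b$ gives $[A]-[A-a]=[B]-[B-b]$ in $\mathcal A$, first modulo $[\emptyset]$ and then exactly. Since $|A-a|<|A|$, this forces $A\cong B$ and $A-a\cong B-b$. If $A\ne B$, a swap moves $b$ to a leaf $b'\in A$ with $A-b'\cong B-b$; otherwise put $b'=b$. If $|A|=1$, then $b'=a$. Otherwise $a$ and $b'$ are childless non-root vertices of $A$ with $A-a\cong A-b'$ as rooted trees, and induction gives a root-preserving automorphism of $A$ mapping $a$ to $b'$, which extends to $Z$ by the identity.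

(b) Let $\ell_1\ne\ell_2$. By Lemma~\ref{lem:shift}, an isomorphism $T-\ell_1\to T-\ell_2$ fixes a vertex or inverts an edge $\rho$. This $\rho$ lies in both $T-\ell_1$ and $T-\ell_2$, so (a) applies.
\end{proof}

\section{Exchanges}\label{sec:exchange}

Once a common root is available, the question becomes one about multisets. Let $M$ be a finite multiset of nonempty rooted trees. For $A\in M$ and $A'\prec_1A$, let $M[A\to A']$ be obtained from $M$ by replacing one copy of $A$ by $A'$ (or removing it, if $A'=\emptyset$). Such a multiset is a \emph{deletion} of $M$. The next lemma lists the ways in which two different multisets can share two deletions.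

\begin{lemma}\label{lem:book}
Let $M\ne N$ be finite multisets of nonempty rooted trees. Let $A,B\in M$ (possibly the same member), $A'\prec_1A$, $B'\prec_1B$, and assume that $A\cong B$ and $A'\cong B'$ do not both hold. If $M[A\to A']$ and $M[B\to B']$ are deletions of $N$, then one of the following holds.
\begin{itemize}
\item[(i)] $A\not\cong B$ and $A'\cong B'$.
\item[(ii)] $B\prec_1A$ and $A'\not\cong B$; or $A\prec_1B$ and $B'\not\cong A$.
\item[(iii)] $A\cong B$, and some member $C$ of $M$ other than $A$ satisfies $C\prec_1A'$.
\item[(iv)] $A\cong B$, and some rooted tree $X\not\cong A$ satisfies $A'\prec_1X$ and $B'\prec_1X$.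
\end{itemize}
\end{lemma}

\begin{proof}
Let $N[\hat C\to C]=M[A\to A']$ and $N[X\to X']=M[B\to B']$. Subtracting the two identities in $\mathcal A$ eliminates $M$ and $N$:
\begin{equation}\label{eq:book}
[A]-[A']-[B]+[B']=[\hat C]-[C]-[X]+[X'],
\end{equation}
modulo $[\emptyset]$ and hence exactly. Moreover,
\begin{equation}\label{eq:neq}
\hat C\cong A\ \text{ and }\ C\cong A'\ \text{ do not both hold,}
\end{equation}
since otherwise the first identity would give $N=M$.

\emph{Let $A\cong B$.} The left side of \eqref{eq:book} is $[B']-[A']\ne0$, so exactly one positive term on the right cancels a negative one. By size, $\hat C\not\cong C$ and $X\not\cong X'$, so either $\hat C\cong X$ or $C\cong X'$. If $\hat C\cong X$, then $X'\cong B'$ and $C\cong A'$; thus $A'\prec_1X$ and $B'\prec_1X$, and $X\not\cong A$ by \eqref{eq:neq}. This is (iv). If $C\cong X'$, then $\hat C\cong B'$ and $X\cong A'$; thus $C\prec_1A'$ and $C\prec_1B'$. Here $C\ne\emptyset$, since otherwise $A'\cong o\cong B'$. So $C$ is a member of $M[A\to A']$, and it is not $A'$ by size. This is (iii).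

\emph{Let $A\not\cong B$.} If $A'\cong B'$ we have (i). Otherwise nothing cancels on the left of \eqref{eq:book}, so $\{\hat C,X'\}=\{A,B'\}$ and $\{C,X\}=\{A',B\}$ as multisets of isomorphism classes. If $\hat C\cong A$, then $C\not\cong A'$ by \eqref{eq:neq}, so $C\cong B$; thus $B\prec_1A$ and $A'\not\cong B$. If $\hat C\not\cong A$, then $\hat C\cong B'$ and $X'\cong A$, so $B'\not\cong A$. Now $|C|=|B|-2$ excludes $C\cong B$, so $X\cong B$ and $A\prec_1B$. In both cases (ii) holds.
\end{proof}

In Example~\ref{ex:first}, with $M=\{P_3,F_3,P_2\}$ and $N=\{G,P_2,P_2\}$, identity \eqref{eq:book} reads $[P_3]-[P_2]-[F_3]+[P_2]=[G]-[F_3]-[G]+[P_3]$.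

Alternatives (i)--(iii) relate two blocks of $T$ and do not mention the competitor. We give them a name. Let $a,b$ be non-similar leaves of a tree $T$. An \emph{exchange for $(a,b)$ at $\rho$} consists of a root $\rho$, a leaf $b^*$ similar to $b$, and two distinct blocks at $\rho$, the \emph{blocks of the exchange}, of one of the following types.
\begin{itemize}
\item[\emph{Type 0.}] Blocks $A\ni a$ and $B\ni b^*$ with $A\not\cong B$ and $A-a\cong B-b^*$.
\item[\emph{Type 1.}] Blocks $L$ and $S$, each containing one of $a,b^*$, with $S\prec_1L$ and $L-s\not\cong S$, where $s$ is the one of $a,b^*$ that lies in $L$.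
\item[\emph{Type 2.}] Blocks $A\ni a,b^*$ and $C$ with $C\prec_1A-a$; in particular $C\prec_2A$.
\end{itemize}
In an exchange of type $i$ the sizes of the two blocks differ by exactly $i$, and both $a$ and $b^*$ lie in the union of the two blocks. All types occur. In Example~\ref{ex:first}, $W$ has an exchange of type $0$ for $(a,b)$, and $(\rho';G,P_2,P_2)$ has one of type $2$ for the two leaves of $G$, with $C=P_2$. The tree $(\rho;G,P_3,P_2)$ has one of type $1$ with $L=G$, $S=P_3$ and $L-s=F_3$. The condition $L-s\not\cong S$ in type $1$ matters: when $S\prec_1L$ we can choose $s$ with $L-s\cong S$ and so rule the exchange out. This is what made the pair $a,z$ a good choice in the example.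

Alternative (iv) says that the ambiguity sits inside the block $A$; we then move the root one step into $A$.

\begin{lemma}[Exchange lemma]\label{lem:exchange}
Let $T$ be a non-caterpillar and let $a,b$ be non-similar leaves whose dacards do not determine $T$. Then there is an exchange for $(a,b)$.
\end{lemma}

\begin{proof}
Let $H\not\cong T$ have distinct vertices $m_1,m_2$ of degree $1$ and isomorphisms $\varphi_1\colon T-a\to H-m_1$ and $\varphi_2\colon T-b\to H-m_2$. Then $H$ is a tree, and so is $H-m_1-m_2$. The subtrees $S_i=\varphi_i^{-1}(H-m_1-m_2)$ of $T$ have $n-2$ vertices, and $\varphi_2^{-1}\varphi_1$ restricts to an isomorphism $\theta\colon S_1\to S_2$. By Lemma~\ref{lem:shift}, $\theta$ fixes a vertex $\rho$ or inverts an edge $\rho$. As $\rho$ lies in $S_1\subseteq T-a$ and $S_2\subseteq T-b$, it avoids $a$ and $b$, and $\rho':=\varphi_1(\rho)=\varphi_2(\rho)$ avoids $m_1$ and $m_2$.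

Let $M$ and $N$ be the multisets of blocks of $T$ at $\rho$ and of $H$ at $\rho'$, and let $A\ni a$, $B\ni b$ be blocks at $\rho$. Through $\varphi_1$ and $\varphi_2$, both $M[A\to A-a]$ and $M[B\to B-b]$ are deletions of $N$, and $N\ne M$ because $H\not\cong T$. If $A\cong B$ and $A-a\cong B-b$, then $T-a\cong T-b$, contrary to Lemma~\ref{lem:similar}(b). So Lemma~\ref{lem:book} applies with $A'=A-a$ and $B'=B-b$. Cases (i) and (ii) are exchanges of types $0$ and $1$ with $b^*=b$. In cases (iii) and (iv) we have $A\cong B$; let $b^*\in A$ be the image of $b$ under the swap of $A$ and $B$, or $b^*=b$ if $A=B$, so that $A-b^*\cong B'$. Case (iii) is then an exchange of type $2$, and case (iv) gives the following situation.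
\begin{itemize}
\item[(R)] A block $A$ at some root contains $a$ and a leaf $b^*$ similar to $b$, $A-a\not\cong A-b^*$, and some rooted tree $X\not\cong A$ satisfies $A-a\prec_1X$ and $A-b^*\prec_1X$.
\end{itemize}
We show by induction on $|A|$ that (R) yields an exchange. Since $a\ne b^*$, we have $|X|=|A|\ge2$, so the root $r$ of $A$ is not a leaf of $T$, and the vertices deleted from $X$ are not its root. Let $M_1,N_1$ be the multisets of child subtrees at the roots of $A$ and $X$, and let $A_1\ni a$, $B_1\ni b^*$ be child subtrees at $r$. The members of $M_1$ are blocks of $T$ at the vertex $r$. Both $M_1[A_1\to A_1-a]$ and $M_1[B_1\to B_1-b^*]$ are deletions of $N_1$; we have $N_1\ne M_1$ as $X\not\cong A$; and $A_1\cong B_1$ together with $A_1-a\cong B_1-b^*$ would give $A-a\cong A-b^*$. So Lemma~\ref{lem:book} applies again. Cases (i)--(iii) give exchanges at $r$ exactly as before, since a swap at $r$ maps $b^*$ to a leaf that is still similar to $b$, and case (iv) gives (R) for the smaller block $A_1$.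
\end{proof}

\section{Rooted trees of forced shape}\label{sec:shape}

Two situations will arise repeatedly. In the first, two blocks admit an exchange of type $0$ for every choice of the two leaves.

\begin{lemma}\label{lem:PF}
Let $A\not\cong B$ be rooted trees with $A-a\cong B-b$ for all childless $a\in A$ and $b\in B$. Then $\{A,B\}=\{P_m,F_m\}$ for some $m\ge3$.
\end{lemma}

\begin{proof}
We have $|A|=|B|\ge2$. All trees $A-a$ are isomorphic, so by Lemma~\ref{lem:similar}(a) all childless vertices of $A$ are equivalent under root-preserving automorphisms; in particular they all lie on the last level. Every vertex is an ancestor of, or equal to, a childless vertex, so all vertices on one level are equivalent and have equally many children. Hence $A$ is determined by its level sizes. The same holds for $B$. Let $A$ have $p$ levels and $B$ have $q\le p$ levels. If $p=q$, then $a$ and $b$ both lie on level $p$, so $A-a\cong B-b$ gives equal level sizes and $A\cong B$, which is false. So $p>q$. Then $A-a\cong B-b$ has fewer than $p$ levels, so $a$ is alone on level $p$ and is the only childless vertex of $A$; thus $A=P_p$. Now $B-b\cong P_{p-1}$, so $q=p-1$, and $b$ is a second vertex on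 level $p-1$. Hence $p\ge3$ and $B=F_p$.
\end{proof}

In the second situation a rooted tree fits into a copy of itself that has been pushed down. A \emph{comb} is a rooted tree in which every vertex has at most one child that has children; $P_m$ and $F_m$ are combs.

\begin{lemma}\label{lem:self}
\begin{itemize}
\item[(a)] If $Z\preceq(\cdot\,;Z)$ or $Z\preceq(\cdot\,;(\cdot\,;Z))$, then $Z$ is a path rooted at an end. If $Y\preceq(\cdot\,;Z)$ and $Z\preceq(\cdot\,;Y)$, then $Y$ and $Z$ are paths rooted at an end.
\item[(b)] If $Z\preceq(\cdot\,;Z,o)$, then $Z$ is a comb.
\item[(c)] If all blocks at some root of a tree $T$ are combs and at most two of them have more than one vertex, then $T$ is a caterpillar.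
\end{itemize}
\end{lemma}

\begin{proof}
(a) With $k=1$ or $k=2$ we have $\lambda_i(Z)\le1$ for $i\le k$ and $\lambda_i(Z)\le\lambda_{i-k}(Z)$ for $i>k$, so every level has at most one vertex. In the second statement, $Y\preceq(\cdot\,;Z)\preceq(\cdot\,;(\cdot\,;Y))$, and symmetrically for $Z$.

(b) View $Z$ as a subtree of $(\cdot\,;Z,o)$ with the same root. Suppose that some vertex of $Z$ has two children that have children, and take such a vertex $v$ on the least level $i$. The root of $(\cdot\,;Z,o)$ has only one child that has children, so $i\ge2$. Then $v$ is a vertex of the lower copy of $Z$, on level $i-1$ of that copy, with the same property. This contradicts the choice of $i$.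

(c) In a comb, the vertices that have children form a path starting at the root. The at most two such paths, joined through the root of $T$, form a path to which all other vertices are attached as leaves.
\end{proof}

\section{Trees that resist all pairs of leaves}\label{sec:structure}

Call a tree $T$ \emph{resistant} if it is not a caterpillar and no two dacards of leaves determine it. Throughout this section $T$ is a resistant tree on $n\ge7$ vertices. By Lemma~\ref{lem:exchange}, every ordered pair of non-similar leaves has an exchange. The difficulty is that the exchange lemma does not say where the root is. Since the blocks of an exchange have almost equal sizes, we orient $T$ from its centroid: a block that points back to the centroid contains at least half of the vertices and can rarely be matched.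

\subsection*{The centroid}
Recall that exactly one of the following exists in $T$, and that it is unique: a vertex $c$ all of whose blocks have at most $(n-1)/2$ vertices, or an edge $xy$ whose blocks $X\ni x$ and $Y\ni y$ both have $n/2$ vertices. (If such an edge exists, every other edge has more than $n/2$ vertices on one side, and every vertex has a block with at least $n/2$ vertices. If not, orient every edge toward its larger side; no vertex has two outgoing edges, so exactly one of the $n$ vertices has none.) This vertex or edge is the \emph{centroid} $\kappa$, and every automorphism maps $\kappa$ to itself.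

At a root $\rho\ne\kappa$ exactly one block contains $c$, respectively a vertex of $\{x,y\}$; it is the \emph{upward} block. All other blocks, and all blocks at $\kappa$, are \emph{downward}. An exchange is \emph{downward} if both its blocks are downward, and \emph{upward} otherwise. Every exchange at an edge $\rho\ne\kappa$ is upward.

Let $\widehat T$ be $T$ rooted at $\kappa$, where an edge $\kappa$ is first subdivided by a new vertex, again called $\kappa$. The vertices of $\widehat T$ are called \emph{nodes}; depth, ancestor and descendant refer to $\widehat T$. The downward blocks at a node $\rho$ are its child subtrees, and their childless vertices are leaves of $T$. Automorphisms of $T$ preserve depth and ancestry. We record two consequences.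
\begin{itemize}
\item[(A)] In a downward exchange for $(a,b)$ at $\rho$, the node $\rho$ is an ancestor of both $a$ and $b^*$. If $a$ and $b^*$ lie in different blocks at $\kappa$, then $\rho=\kappa$, the type is $0$ or $1$, and the blocks of the exchange are those containing $a$ and $b^*$.
\item[(B)] Let $B,B''$ be downward blocks at a node $\rho$, let $\ell\in B$, and let $\alpha$ be an automorphism with $\alpha(\ell)\in B''$. Then $\alpha(\rho)=\rho$ and $\alpha(B)=B''$; in particular $B\cong B''$ and $B-\ell\cong B''-\alpha(\ell)$ if $\ell$ is a leaf.
\end{itemize}
For (B), note that $\alpha(\rho)$ and $\rho$ are ancestors of $\alpha(\ell)$ of the same depth.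

\subsection*{Upward exchanges do not occur}
Sizes alone confine upward exchanges to the immediate neighborhood of $\kappa$.

\begin{lemma}\label{lem:list}
If $\kappa=xy$, then every upward exchange is one of the following, or a mirror image with $(X,x)$ and $(Y,y)$ interchanged.
\begin{itemize}
\item[(e1)] $X=(x;X_1)$; type $1$ at $x$ with $L=Y$, $S=X_1$.
\item[(e2)] $X=(x;X_1)$; type $2$ at the edge from $x$ to $X_1$, with $A=(x;Y)$, $C=X_1$.
\item[(e3)] $X=(x;X_1,o)$; type $2$ at $x$ with $A=Y$, $C=X_1$.
\end{itemize}
If $\kappa=c$, then every upward exchange is one of the following for some block $Y$ at $c$ with root $y$, where $\overline Y$ denotes $T-V(Y)$ rooted at $c$. We say that the exchange \emph{belongs to $Y$}.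
\begin{itemize}
\item[(v1)] $n$ odd, $|Y|=\frac{n-1}2$; type $1$ at $cy$ with $L=\overline Y$, $S=Y$.
\item[(v2)] $n$ odd, $|Y|=\frac{n-1}2$, $Y=(y;Y_1)$; type $2$ at $y$ with $A=\overline Y$, $C=Y_1$.
\item[(v3)] $n$ even, $|Y|=\frac{n-2}2$; type $2$ at $cy$ with $A=\overline Y$, $C=Y$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $U$ be the upward block and $D$ the other block, so $|D|\ge|U|-2$. If $\rho$ is a vertex, then $|U|+|D|\le n-1$ and $2|U|\le n+1$. If $\rho$ is an edge, then $|U|+|D|=n$ and $2|U|\le n+2$.

Let $\kappa=xy$, so $n$ is even, and let $\rho$ lie in $X$. If $\rho$ is a vertex, then $|U|\le n/2$, while $U\supseteq Y$, and $U\ni x$ unless $\rho=x$. So $\rho=x$, $U=Y$, and $|D|\in\{\frac n2-1,\frac n2-2\}$; as $|X|=n/2$, this is (e1) or (e3). If $\rho$ is an edge, then $U\supseteq Y\cup\{x\}$ and $|U|\le\frac n2+1$, so $U=Y\cup\{x\}$ and $D=X-x$, which is (e2).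

Let $\kappa=c$, and let $\rho$ lie in the block $Y$ or be the edge $cy$. Then $U\supseteq\overline Y$ and $|\overline Y|=n-|Y|\ge\frac{n+1}2$. If $\rho$ is a vertex, equality holds throughout: $n$ is odd, $|Y|=\frac{n-1}2$, $U=\overline Y$, so $\rho=y$, and $|D|\ge\frac{n-3}2=|Y|-1$. This is (v2). If $\rho$ is an edge inside $Y$, then $y\in U$ and $2|U|\ge n+3$, which is impossible. So $\rho=cy$ and $|U|-|D|=n-2|Y|\in\{1,2\}$, which is (v1) or (v3).
\end{proof}

\begin{proposition}\label{prop:noup}
A resistant tree has no upward exchange.
\end{proposition}

\begin{proof}
Suppose that there is one. In each case we either find that $T$ is a caterpillar or find a pair of non-similar leaves without an exchange.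

\medskip\noindent\textbf{Case 1: $\kappa=xy$ and $X\cong Y$.} By symmetry the upward exchange is (e1), (e2) or (e3). In (e1), $X_1\prec_1Y\cong(\cdot\,;X_1)$, and in (e2), $X_1\prec_2(x;Y)\cong(\cdot\,;(\cdot\,;X_1))$. In both cases $X_1$ is a path by Lemma~\ref{lem:self}(a), and so is $T$. In (e3), $X_1\prec_2Y\cong(\cdot\,;X_1,o)$, so $X_1$ is a comb by Lemma~\ref{lem:self}(b). Then $X$ and $Y$ are combs, and $T$ is a caterpillar by Lemma~\ref{lem:self}(c).

\medskip\noindent\textbf{Case 2: $\kappa=xy$ and $X\not\cong Y$.} Automorphisms fix $x$ and $y$. So leaves $a\in X$, $b\in Y$ are non-similar, and in an exchange for $(a,b)$ we have $b^*\in Y$ and $Y-b^*\cong Y-b$. If it is downward, it is of type $0$ at $\kappa$, by (A) and $|X|=|Y|$. In (e2) and (e3) the block $A$ contains no leaf of $T$ lying in $X$ (in (e2), $x$ has degree $2$), so it misses $a$; in the mirror images it misses $b^*$. So the exchange is of type $0$ at $\kappa$, or (e1), or the mirror image of (e1).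

Suppose that $X=(x;X_1)$ with $X_1\prec_1Y$. Choose $b\in Y$ with $Y-b\cong X_1$, and any leaf $a\in X_1$. Then (e1) fails for $(a,b)$, as it requires $Y-b^*\not\cong X_1$. Type $0$ at $\kappa$ gives $X_1\cong Y-b^*\cong X-a\prec_1(x;X_1)$, so $X_1$ is a path, $T-b$ is a path, and $T$ is a caterpillar. The mirror image of (e1) gives $Y=(y;Y_1)$ with $Y_1\prec_1(x;X_1)$; together with $X_1\prec_1(y;Y_1)$ this makes $X_1$, $Y_1$ and $T$ paths. So (e1) never occurs, and by symmetry neither does its mirror image. Hence $X-a\cong Y-b$ for all leaves $a\in X$, $b\in Y$. By Lemma~\ref{lem:PF}, $\{X,Y\}=\{P_m,F_m\}$, and $T$ is a caterpillar.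

\medskip
From now on $\kappa=c$, and $Y$ is a block to which an upward exchange belongs. For a block $Z\not\cong Y$ at $c$ and leaves $a\in Z$, $b\in Y$, the leaves $a,b$ are non-similar by (B), and $b^*$ lies in a block isomorphic to $Y$, hence not in $Z$. So by (A) a downward exchange for $(a,b)$ is of type $0$ or $1$ at $c$.

\medskip\noindent\textbf{Case 3: $n$ odd and $\deg c=2$.} The blocks are $Y$ and $Z$, with $|Y|=|Z|=\frac{n-1}2$. If $Y\cong Z$, then (v1) gives $Y\prec_1(c;Y)$ and (v2) gives $Y_1\prec_2(c;(\cdot\,;Y_1))$, and $T$ is a path. Let $Y\not\cong Z$, so automorphisms preserve $Y$ and $Z$. Consider leaves $a\in Z$, $b\in Y$. An exchange (v2) needs both $a$ and $b^*$ in $(c;Z)$ or both in $(c;Y)$, which is impossible. So the exchange is of type $0$ at $c$, or (v1) belonging to $Y$, which requires $Y\prec_1(c;Z)$ and $(c;Z-a)\not\cong Y$, or (v1) belonging to $Z$, which requires $Z\prec_1(c;Y)$.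

Suppose that $Y\prec_1(c;Z)$, say $Y\cong(c;Z-a_0)$, and consider $(a_0,b)$. Then (v1) for $Y$ fails. If (v1) for $Z$ holds, then $Y$ and $Z$ are paths by Lemma~\ref{lem:self}(a). If the type is $0$, then $Z-a_0\cong Y-b^*\prec_1Y\cong(c;Z-a_0)$, so $Z-a_0$ and $Y$ are paths and $T-a_0$ is a path. Either way $T$ is a caterpillar. So $Y\prec_1(c;Z)$ fails, and the same argument with $Y$ and $Z$ interchanged excludes $Z\prec_1(c;Y)$. Thus type $0$ holds for all $a,b$, so $\{Y,Z\}=\{P_m,F_m\}$, and $T$ is a caterpillar.

\medskip\noindent\textbf{Case 4: $n$ odd and $\deg c\ge3$.} The other blocks, at least two, have total size $|Y|$. So each is smaller than $Y$, automorphisms preserve $Y$, and all upward exchanges belong to $Y$. For leaves $a\in Z\ne Y$ and $b\in Y$, (v2) would need $b^*\in\overline Y$. There remain type $1$ at $c$, which requires $Z\prec_1Y$ and $Y-b\not\cong Z$, and (v1), which requires $Y\prec_1\overline Y$ and $\overline Y-a\not\cong Y$. Choose $a$ with $\overline Y-a\cong Y$ if $Y\prec_1\overline Y$, and arbitrarily otherwise; let $Z$ be its block. Then choose $b$ with $Y-b\cong Z$ if $Z\prec_1Y$, and arbitrarily otherwise. The pair $(a,b)$ has no exchange.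

\medskip\noindent\textbf{Case 5: $n$ even.} Only (v3) is possible, $|Y|=\frac{n-2}2\ge3$, and the other blocks have total size $|Y|+1$, each of size at most $|Y|$. Suppose first that $Y$ is the only block of its size. Take another block $Z$ and leaves $a\in Z$, $b\in Y$. Then $b^*\in Y$, which excludes (v3), so the exchange is of type $1$ at $c$ with $Z\prec_1Y$ and $Y-b\not\cong Z$. Choosing $b$ as in Case 4 leaves no exchange. So the blocks are $Y,Z,o$ with $|Z|=|Y|$. If $Y\cong Z$, the exchange (v3) belonging to $Y$ gives $Y\prec_2(c;Y,o)$, so $Y$ is a comb and $T=(c;Y,Y,o)$ is a caterpillar. If $Y\not\cong Z$, take leaves $a\in Z$, $b\in Y$. Then (v3) for $Y$ needs $b^*\notin Y$ and (v3) for $Z$ needs $a\notin Z$, so only type $0$ at $c$ is possible. Hence $\{Y,Z\}=\{P_m,F_m\}$, and $T$ is again a caterpillar.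
\end{proof}

\subsection*{Sibling blocks}
With all exchanges downward, we can locate the root of the exchange for leaves in two sibling blocks.

\begin{proposition}\label{prop:siblings}
In a resistant tree, any two downward blocks at the same node are isomorphic or are $P_m$ and $F_m$ for some $m\ge3$.
\end{proposition}

\begin{proof}
Let $A\not\cong B$ be downward blocks at a node $\rho$, and let $a\in A$, $b\in B$ be leaves. By (B), no leaf similar to $b$ lies in $A$; in particular $a,b$ are non-similar. Consider an exchange for $(a,b)$ at $\rho''$, with $b^*=\alpha(b)$. By Proposition~\ref{prop:noup} and (A), $\rho''$ is an ancestor of $a$ and $b^*$. It is not in $A$, since then $b^*\in A$. So there are two possibilities.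
\begin{itemize}
\item[(1)] $\rho''=\rho$. Type $2$ would put $b^*$ into $A$, so the type is $0$ or $1$, and by (B) the blocks are $A$ and $\alpha(B)\cong B$, with $\alpha(B)-b^*\cong B-b$.
\item[(2)] $\rho''$ is a proper ancestor of $\rho$. The block $A''\ni a$ at $\rho''$ also contains $b$. In types $0$ and $1$ the leaf $b^*$ lies in another downward block $B''\not\cong A''$, contrary to (B). So the type is $2$.
\end{itemize}

We now show that $T$ has no exchange of type $2$ at all. Otherwise take one, over all pairs of leaves, whose root $\rho$ has least depth, with blocks $A$ and $C$, $|C|=|A|-2$. Apply the above with $B=C$. Possibility (1) is excluded because the sizes differ by $2$, and (2) contradicts the choice of $\rho$.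

So (1) always holds. Let $|A|\ge|B|$. For all leaves $a\in A$, $b\in B$, either $A-a\cong B-b$, which requires $|A|=|B|$, or $B\prec_1A$ and $A-a\not\cong B$. If $B\prec_1A$, then a leaf $a$ with $A-a\cong B$ satisfies neither alternative. Hence $A-a\cong B-b$ for all $a,b$, and Lemma~\ref{lem:PF} applies.
\end{proof}

\begin{corollary}\label{cor:types}
A resistant tree $T$ has a set of branch vertices, called \emph{hubs}, which are all nodes of one depth and are equivalent under automorphisms, such that every leaf lies in a downward block at a hub, and one of the following holds.
\begin{itemize}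
\item[\emph{Mixed type.}] For some $m\ge3$, all downward blocks at hubs are $P_m$ or $F_m$, and both occur at every hub.
\item[\emph{Symmetric type.}] For some $m\ge1$ and $k\ge2$, every hub has exactly $k$ downward blocks, all equal to $P_m$. Either $\kappa=c$ is the only hub, $k\ge3$ and $T=S(m,\dots,m)$; or there are at least two blocks at $\kappa$, and all of them contain the same positive number of hubs.
\end{itemize}
\end{corollary}

\begin{proof}
Let $h$ be a node of depth $\delta$ that has children, and suppose that at each proper ancestor of $h$ all downward blocks are isomorphic. Let $h_j$ be the ancestor of $h$ of depth $j$, with $h_\delta=h$. We claim that every node $u$ of depth $j\le\delta$ is equivalent to $h_j$. By induction, an automorphism maps the parent of $u$ to $h_{j-1}$ and hence $u$ to a child of $h_{j-1}$, and a swap at $h_{j-1}$ maps this child to $h_j$. Since each $h_j$ has children, every leaf has depth greater than $\delta$ and so lies in a downward block at a node of depth $\delta$. In both cases below we take the nodes of depth $\delta$ as hubs.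

Suppose that some node $h$ has two non-isomorphic downward blocks. By Proposition~\ref{prop:siblings} they are $P_m$ and $F_m$, and every other downward block at $h$ is $P_m$ or forms a pair $\{P_m,F_m\}$ with the block $P_m$. A downward block containing $h$ has a vertex with two children that have children, so it is neither a path nor an $F_{m'}$. Hence all downward blocks at a proper ancestor of $h$ are isomorphic, and the claim applies. If $h=\kappa$ had only two blocks, $T$ would be a caterpillar by Lemma~\ref{lem:self}(c); so if $h=\kappa$, then $h=c$ has degree at least $3$. If $h\ne\kappa$, then $h$ has two children and a further neighbor. So $h$ is a branch vertex.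

Otherwise all downward blocks at each node are isomorphic. As $T$ is not a path, it has a branch vertex; let $h$ be one of greatest depth. Its downward blocks contain no branch vertex, so they are paths $P_m$ of a common size. If $h=c$, then $T$ is a spider. If $h\ne\kappa$, then $k=\deg h-1\ge2$, and the blocks at $\kappa$, of which there are at least two because $c$ is not a leaf, are isomorphic and contain equally many nodes of depth $\delta$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[level distance=7mm,
  every node/.style={circle,fill,inner sep=1.3pt},
  level 1/.style={sibling distance=20mm},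
  level 2/.style={sibling distance=10mm},
  level 3/.style={sibling distance=6mm}]
\node {} child foreach \i in {1,2} {node[draw,fill=white,inner sep=2pt] {}
  child {node {} child {node {} child {node {}}}}
  child {node {} child {node {}} child {node {}}}};
\begin{scope}[xshift=62mm]
\node {} child foreach \i in {1,2,3} {node[draw,fill=white,inner sep=2pt] {}
  child foreach \j in {1,2} {node {} child {node {}}}};
\end{scope}
\end{tikzpicture}
\caption{The two shapes in Corollary~\ref{cor:types}, drawn with the centroid on top and the hubs as open circles. Left: mixed type, each hub carrying the blocks $P_3$ and $F_3$. Right: symmetric type, each hub carrying $k=2$ blocks $P_2$.}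
\label{fig:types}
\end{figure}

Figure~\ref{fig:types} shows one tree of each shape. For such trees we must use non-leaf vertices. The usual choice is one leaf, which forces $H$ to be a tree, and one vertex $v$ whose deletion cuts off only components such as $K_1$ or $P_2$, which can be reattached in only one way. Then $H$ is the large component $R$ of $T-v$ with a known piece attached at an unknown vertex $\alpha$, and invariants of the leaf card locate $\alpha$.

\section{Trees of mixed type}\label{sec:mixed}

Let $T$ be of mixed type, with $p$ blocks $P_m$ and $q$ blocks $F_m$ in total at the hubs, and $N=p+2q$ leaves. A \emph{fork} of a graph $G$ is a vertex with at least two leaf neighbors, and $\phi(G)$ is the number of forks. The forks of $T$ are the $q$ vertices of degree $3$ inside the blocks $F_m$, each at distance $m-2$ from its hub. Fix a block $F_m$ at a hub $h$, its fork $v$, and a leaf $f$ at $v$. In $T-f$ the vertex $v$ has degree $2$, so the remaining leaf at $v$ has a leg of length $m-1\ge2$ ending at $h$. Hence every tree isomorphic to $T-f$ has the following properties.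
\begin{itemize}
\item[(M1)] It has $N-1$ leaves and $q-1$ forks.
\item[(M2)] Its leg lengths are $\{m^p,\,m-1,\,1^{2q-2}\}$.
\item[(M3)] Every leg of length $1$ ends at a fork.
\end{itemize}
Let $T_0=(c;P_3,F_3,F_3)$.

\begin{proposition}\label{prop:mixed}
If $T$ is of mixed type and $T\ne T_0$, then the dacards of $f$ and $v$ determine $T$.
\end{proposition}

\begin{proof}
Write $T-v=R\sqcup2K_1$. A graph $H$ with both dacards is a tree by Lemma~\ref{lem:basic}(a), so it consists of $R$ and a vertex $v'$ with two leaf neighbors and one neighbor $\alpha\in R$; and $H-\ell'\cong T-f$ for some leaf $\ell'$.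

\medskip\noindent\textbf{Case $m\ge4$.} Here $R$ is $T$ with the chosen block replaced by $P_{m-3}$, ending in a leaf $e$. So $R$ has $N-1$ leaves and $q-1$ forks, and all hubs are still branch vertices. If $\alpha$ is not a leaf, then $H$ has $N+1$ leaves and $H-\ell'$ has at least $N$, contrary to (M1). If $\alpha=e$, then $H\cong T$. Let $\alpha$ be another leaf. Then $H$ has $N$ leaves, so by the leaf count the neighbor of $\ell'$ has degree at least $3$ and $H-\ell'$ has no new leaf.

If $\alpha$ is the end of a block $P_m$, then $\phi(H)=q$, so $\ell'$ is adjacent to a fork. All forks of $H$ have degree $3$, so deleting $\ell'$ creates a leg of length $m+2$ (at $v'$) or $m-1$ (at another fork). The other legs are $p-1$ legs of length $m$, the leg of $e$ of length $m-3$, and legs of length $1$. So $H-\ell'$ has only $p-1$ legs of length $m$, contrary to (M2).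

If $\alpha$ is a leaf at a fork $w$ of $R$, let $u$ be the other leaf at $w$. In $H$, the vertex $w$ has degree $3$ and $u$ is its only leaf neighbor. If $\ell'\ne u$, this remains true in $H-\ell'$, and the leg of $u$ violates (M3). If $\ell'=u$, then $\operatorname{Leg}(H-\ell')=\{m^p,m-3,1^{2q-2}\}$, contrary to (M2).

\medskip\noindent\textbf{Case $m=3$.} Now $v$ is adjacent to $h$, and $R$ is $T$ without the chosen block. Since $\deg_Th\ge3$, the vertex $h$ is not a leaf of $R$, but it may have degree $2$. The tree $R$ has $N-2$ leaves and $q-1$ forks, and no hub has a leaf neighbor in $R$ or in $H$.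

Let $\alpha$ be a leaf of $R$. Then $H$ has $N-1$ leaves, so the neighbor of $\ell'$ has degree $2$. If $\alpha$ is the end of a block $P_3$, then $H$ has $q$ forks, all of degree $3$; none is adjacent to $\ell'$, so $\phi(H-\ell')\ge q$, contrary to (M1). If $\alpha$ is a leaf at a fork $w$ of $R$, then $w$ has degree $3$ in $H$, with neighbors $\alpha$, a leaf $u$, and a hub. So $\ell'\ne u$. Neither $\alpha$ (whose neighbors are $w$ and $v'$) nor the hub is adjacent to $\ell'$, so neither becomes a leaf. The leg of $u$ in $H-\ell'$ violates (M3).

Let $\alpha$ be a non-leaf. Then $H$ has $N$ leaves and $q$ forks, each with exactly two leaf neighbors. By the leaf count no new leaf arises in $H-\ell'$, so by (M1) the neighbor $w$ of $\ell'$ is a fork. If $w=\alpha$, then in $H-\ell'$ the vertex $w$ has degree $3$ and one leaf neighbor, contrary to (M3). So $\deg_Hw=3$; let $g$ be the non-leaf neighbor of $w$. If $\deg_Hg\ge3$, then $w$ is the inner vertex of a leg of length $2$ in $H-\ell'$. By (M2), $T-f$ has only one leg of length $2$, with inner vertex $v$, so $H\cong T$ by Lemma~\ref{lem:basic}(d). If $\deg_Hg=2$, then $w\ne v'$, because the non-leaf $\alpha$ of $R$ has degree at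 least $3$ in $H$. So $w$ is a fork of $R$ and $g$ is a hub of degree $2$ in $H$; this forces $g=h$ and $\deg_Th=3$. Then $h$ has the downward blocks $F_3\ni v$, $F_3\ni w$ and a block $P_3$, which exhaust its neighbors. Thus $h=c$ and $T=T_0$.
\end{proof}

For $T_0$ the pair does fail: taking for $\alpha$ the neighbor of $c$ in the block $P_3$ gives $H=(\alpha;P_2,F_3,F_4)\not\cong T_0$, and deleting a leaf of $F_4$ gives $(\alpha;P_2,F_3,P_3)\cong T_0-f$.

\section{Trees of symmetric type}\label{sec:symmetric}

Let $T$ be a non-caterpillar of symmetric type, with parameters $m,k$ and $N\ge3$ leaves. All legs of $T$ have length $m$ and end at hubs. Leaf counts and leg lengths decide most cases, and the diameter decides the rest.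

\begin{lemma}\label{lem:diam}
Suppose that $\kappa$ is not a hub.
\begin{itemize}
\item[(a)] If $h_1,h_2$ are hubs in different blocks at $\kappa$, then $\operatorname{diam}(T)=2m+\operatorname{dist}(h_1,h_2)$.
\item[(b)] If there are at least three hubs, then for any hubs $h_0,h_1$ there is a hub $h_2\ne h_0$ outside the block of $h_1$ at $\kappa$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) All leaves have the same depth $\eta$. Two leaves are at distance at most $2\eta$ in $T$ if $\kappa=c$, and at most $2\eta-1$ if $\kappa$ is an edge, with equality when they lie in different blocks at $\kappa$. The diameter is attained by two leaves, and leaves below $h_1$ and $h_2$ are at distance $2m+\operatorname{dist}(h_1,h_2)$.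
(b) If there are $d\ge2$ blocks with $r$ hubs each and $dr\ge3$, then $r(d-1)\ge2$ hubs lie outside the block of $h_1$.
\end{proof}

The first pair to try is a leaf $\ell$ and the neighbor $x$ of a hub on a leg. It fails for two infinite families. For $m\ge2$, the spider $S(m+1,m,m-1)$ has the dacards of $\ell$ and $x$ in $S(m,m,m)$: delete the end of the longest leg, or the neighbor of the center on the leg of length $m$. Likewise $D(m+1,m;m,m-1)$ has the dacards of $\ell$ and $x$ in $D_m$: delete the end of the longest leg, or the neighbor of the second branch vertex on its leg of length $m$. So long legs need another pair. We cut a leg at distances $2$ and $3$ from the hub; the remaining stumps of lengths $1$ and $2$ mark the place of the cut. Both vertices must have degree $2$, which requires $m\ge4$.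

\begin{proposition}\label{prop:long}
Let $m\ge4$, and let $v,u$ be the vertices at distances $2$ and $3$ from a hub on one leg. The dacards of $v$ and $u$ determine $T$.
\end{proposition}

\begin{proof}
Let $T_s$ be $T$ with this leg shortened to length $s\ge1$. Then $|T_s|=n-m+s$ and $\operatorname{Leg}(T_s)=\{m^{N-1},s\}$, where $n\ge3m+1$. The dacards are $(T_1\sqcup P_{m-2},2)$ and $(T_2\sqcup P_{m-3},2)$. Let $H$ have them at $v'$ and $u'$. The four component orders $n-m+1$, $m-2$, $n-m+2$, $m-3$ are distinct, so $H$ is a tree by Lemma~\ref{lem:basic}(b). Thus $v'$ is joined to a vertex $\alpha$ of a copy $T_1'$ of $T_1$ and to a vertex $\beta$ of a path $Q$ on $m-2\ge2$ vertices. If $\alpha$ is the end of the leg of length $1$ and $\beta$ is an end of $Q$, then this leg is extended to length $m$ and $H\cong T$. We show that this is the case.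

\emph{Suppose $u'\in Q$.} The component of $H-u'$ containing $T_1'$ and $v'$ has at least $n-m+2$ vertices, so it is the copy of $T_2$ and contains nothing else. Hence $u'=\beta$, and $Q-\beta$ is connected, so $\beta$ is an end of $Q$. Since $T_1$ and $T_2$ both have $N$ leaves, $\alpha$ is a leaf of $T_1'$. As $T_2$ has no leg of length $1$, it is the end of the leg of length $1$.

\emph{Suppose $u'\in T_1'$.} The component of $H-u'$ containing $v'$ and $Q$ has at least $m-1$ vertices, so it is the copy of $T_2$, and the other component is a path $Q'\subseteq T_1'-u'$ on $m-3$ vertices. If $u'=\alpha$, then $T_1'$ would consist of $u'$ and $Q'$, which is too small. So $u'$ has degree $2$ in $T_1'$, and $T_1'-u'$ has the components $Q'$ and $K\ni\alpha$. The component $Q'$ contains a leaf $z$ of $T_1'$. Suppose that $u'$ is not on the leg of $z$, so that $Q'$ contains the hub at the end of this leg. If $u'$ lies on another leg, then $Q'$ contains all $N-1\ge2$ legs other than that one; if $u'$ lies on no leg, then $Q'$ contains all $k\ge2$ legs at this hub. Only one leg of $T_1'$ is short, so $|Q'|\ge m+1$, which is false. Hence $u'$ is an inner vertex of the leg of $z$, this leg has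 length $m$, and $Q'$ is its outer part; so $u'$ is at distance $3$ from the hub. Thus $K$ has $N$ leaves and $\operatorname{Leg}(K)=\{m^{N-2},2,1\}$, where the leg of length $1$ is that of $T_1'$. The copy of $T_2$ formed by $K$, $v'$ and $Q$ also has $N$ leaves. Since $Q$ contributes one leaf if $\beta$ is an end and two otherwise, $\alpha$ is a leaf of $K$ and $\beta$ is an end of $Q$. Again $T_2$ has no leg of length $1$, so $\alpha$ is the end of that leg.
\end{proof}

For $m\in\{2,3\}$ the pair $\ell,x$ works outside the two families, which now contribute only four trees. The bound $m\le3$ guarantees that every vertex of the path $P_{m-1}$ cut off by $x$ is an end.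

\begin{proposition}\label{prop:medium}
Let $m\in\{2,3\}$, let $x$ be the neighbor of a hub $h_0$ on a leg, and let $\ell$ be a leaf. The dacards of $\ell$ and $x$ determine $T$ unless $T\in\{S(2,2,2),S(3,3,3),D_2,D_3\}$.
\end{proposition}

\begin{proof}
Write $T-x=R\sqcup P_{m-1}$. A graph $H$ with both dacards is a tree, so it is $R$ with a path of $m$ vertices attached by an end at some $\alpha\in R$; and $H-\ell'\cong T-\ell$ has $N$ leaves and legs $\{m^{N-1},m-1\}$. The tree $R$ has $N-1$ leaves. If $\alpha$ is a leaf of $R$, then $H$ and $H-\ell'$ have at most $N-1$ leaves, which is false. So $H$ has $N$ leaves, the new path is a leg of length $m$, and by the leaf count, deleting $\ell'$ shortens one leg by $1$. In particular the legs of $H$ have total length $Nm$.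

\emph{Hubs of degree at least $4$.} Then $\operatorname{Leg}(R)=\{m^{N-1}\}$. If $\alpha$ is an inner vertex of a leg, at distance $t\le m-1$ from its leaf, then $\operatorname{Leg}(H)=\{m^{N-1},t\}$ has total length less than $Nm$. Otherwise $\operatorname{Leg}(H)=\{m^N\}$. Then the neighbor of $\ell'$ is the end of the unique leg of length $m-1$ in $H-\ell'$, as is the neighbor of $\ell$ in $T-\ell$, and $H\cong T$ by Lemma~\ref{lem:basic}(d).

\emph{Hubs of degree $3$.} If $c$ is the hub, then $T=S(m,m,m)$ is excluded. So $k=2$, $\kappa$ is not a hub, and $N\ge4$. In $R$ the vertex $h_0$ has degree $2$, so its remaining leg continues to the next branch vertex, passing $s\ge0$ vertices of degree $2$ on the way. Thus $\operatorname{Leg}(R)=\{m^{N-2},m+1+s\}$.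

If $\alpha$ is an inner vertex of the long leg, at distance $t$ from its leaf, then $\operatorname{Leg}(H)=\{m^{N-1},t\}$, so $t=m$, $\alpha=h_0$ and $H\cong T$. If $\alpha$ is not an inner vertex of any leg, then $\operatorname{Leg}(H)=\{m^{N-1},m+1+s\}$ has total length greater than $Nm$.

Finally let $\alpha$ be an inner vertex of a leg at a hub $h_1\ne h_0$, at distance $t\le m-1$ from its leaf. Then $\operatorname{Leg}(H)=\{m^{N-2},t,m+1+s\}$. All legs of $H-\ell'$ have length at most $m$, so $\ell'$ is the end of the long leg, $s=0$, and $t=m-1$; that is, $\alpha$ is adjacent to $h_1$. If there are only two hubs, then $T$ has four leaves and hence no other branch vertex, and $s=0$ means $T=D_m$, which is excluded. Otherwise take $h_2$ as in Lemma~\ref{lem:diam}(b); its legs are intact in $H-\ell'$. In $H-\ell'$, the end of the new path is at distance $m+1+\operatorname{dist}(h_1,h_2)+m=\operatorname{diam}(T)+1$ from a leaf at $h_2$, whereas $\operatorname{diam}(T-\ell)\le\operatorname{diam}(T)$.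
\end{proof}

For $m=1$ the legs have no inner vertices, and we delete the hub itself.

\begin{proposition}\label{prop:short}
Let $m=1$ and let $\ell$ be a leaf at a hub $h_0$. The dacards of $\ell$ and $h_0$ determine $T$.
\end{proposition}

\begin{proof}
As $T$ is not a star, $\kappa$ is not a hub. Each hub has $k\ge2$ leaf neighbors and one other neighbor, and all leaves are adjacent to hubs. So the hubs are the leaves of the tree induced by the non-leaf vertices, and since this tree is not a path, the number $\sigma$ of hubs is at least $3$. Call a vertex a \emph{stem} if it has a leaf neighbor, and call the number of its leaf neighbors its \emph{weight}. The card $T-\ell$ has $\sigma k-1$ leaves and $\sigma$ stems with weights $\{k^{\sigma-1},k-1\}$; the stem of weight $k-1$ is $h_0$, of degree $k$.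

Write $T-h_0=R\sqcup kK_1$. A graph $H$ with both dacards is a tree consisting of $R$ and a vertex $h'$ with $k$ leaf neighbors and one neighbor $\alpha\in R$; and $H-\ell'\cong T-\ell$. Let $y$ be the non-leaf neighbor of $h_0$. It is not a hub, since otherwise $T$ would consist of $h_0$, $y$ and leaves.

\emph{Suppose $y$ is not a leaf of $R$.} Then the stems of $R$ are the $\sigma-1$ other hubs. All stems of $H$ are among these hubs and $h'$, so they have degree at least $k+1\ge3$, and $H-\ell'$ has one leaf fewer than $H$. Hence $H$ has $\sigma k$ leaves and $\alpha$ is not a leaf of $R$. So the weights in $H$ are $\{k^\sigma\}$, and the neighbor of $\ell'$ is the unique stem of weight $k-1\ge1$ in $H-\ell'$. By Lemma~\ref{lem:basic}(d), $H\cong T$.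

\emph{Suppose $y$ is a leaf of $R$}, with neighbor $z$. Then $z$ is not a hub, since otherwise $T$ would consist of $h_0,y,z$ and leaves. So $z$ is a stem of weight $1$ in $R$, and $R$ has $(\sigma-1)k+1$ leaves. If $\alpha=y$, then $H\cong T$. If $\alpha$ is not a leaf, then $H$ has $\sigma k+1$ leaves and $H-\ell'$ has at least $\sigma k$, which is too many. Let $\alpha\ne y$ be a leaf at a hub $h_1$. Then $H$ has $\sigma k$ leaves and $\sigma+1$ stems: $h_1$ of weight $k-1$, $z$ of weight $1$, and $\sigma-1$ stems of weight $k$. By the leaf count no new leaf arises in $H-\ell'$, and one stem must disappear. So $\ell'=y$, or $k=2$ and $\ell'$ is the remaining leaf at $h_1$. If $\ell'=y$, the stem of weight $k-1$ in $H-\ell'$ is $h_1$, of degree $k+1$ rather than $k$. In the other case take $h_2$ as in Lemma~\ref{lem:diam}(b). In $H-\ell'$, a leaf at $h'$ is at distance $3+\operatorname{dist}(h_1,h_2)+1=\operatorname{diam}(T)+2$ from a leaf at $h_2$, which is impossible in $T-\ell$.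
\end{proof}

\section{The small trees and the proof of the theorem}\label{sec:small}

\begin{proposition}\label{prop:smalltwo}
Each of $S(2,2,2)$, $S(3,3,3)$, $T_0$ and $D_3$ is determined by two dacards.
\end{proposition}

\begin{proof}
\emph{$S(2,2,2)$.} Use a leaf and the center. Then $H$ is a tree in which a vertex is joined to one vertex in each of three copies of $P_2$, so $H\cong S(2,2,2)$.

\emph{$S(3,3,3)$ and $T_0$.} As an unrooted tree $F_3$ is $P_3$, so in both trees the vertex $c$ has the dacard $(3P_3,3)$. The middle vertex of a block $P_3$ has the dacard $(J\sqcup K_1,2)$, where $J=(c;o,P_3,P_3)$ with $3$ leaves or $J=(c;o,F_3,F_3)$ with $5$ leaves; $J$ is connected on $8$ vertices. Let $H$ have these dacards at $w$ and $v$. If $H$ is disconnected, some copy $Q$ of $P_3$ in $H-w$ is a component of $H$. If $v\notin Q$, then $H-v$ has a component of order $3$; if $v\in Q$, then $v$ is its middle vertex and $H-v$ has two isolated vertices. Neither agrees with $J\sqcup K_1$. So $H$ is connected with $6+3=9$ edges on $10$ vertices, hence a tree, and at $w$ it has $3-j$ blocks $P_3$ and $j$ blocks $F_3$. A vertex of degree $2$ whose deletion leaves an isolated vertex is the middle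 vertex of a block $P_3$. So $J$, rooted at $w$, has the blocks $o$, $2-j$ copies of $P_3$ and $j$ copies of $F_3$, and $3+j$ leaves. This gives $j=0$ for $S(3,3,3)$ and $j=2$ for $T_0$.

\emph{$D_3$.} Use the two inner vertices of a leg, with dacards $(S(4,3,3)\sqcup P_2,2)$ and $(D(3,1;3,3)\sqcup K_1,2)$. The component orders are $11,2$ and $12,1$, so $H$ is a tree by Lemma~\ref{lem:basic}(b). It is $S(4,3,3)$ with a path of three vertices attached by an end at some $\alpha$, and also $D(3,1;3,3)$ with a path of two vertices attached at some $\gamma$. By the second description $H$ has at least four leaves. So $\alpha$ is not a leaf, $H$ has exactly four leaves, and $\gamma$ is a leaf. Hence $H$ is $D_3$, $D(5,1;3,3)$ or $D(3,1;5,3)$, and removing some leg of length $3$ from $H$, except its branch vertex $\alpha$, gives $S(4,3,3)$. Such a removal turns $D(5,1;3,3)$ into $S(5,4,1)$, and $D(3,1;5,3)$ into $S(5,3,2)$ or $S(6,3,1)$. So $H\cong D_3$.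
\end{proof}

\begin{proposition}\label{prop:three}
$\operatorname{drn}(D_1)=\operatorname{drn}(D_2)=3$.
\end{proposition}

\begin{proof}
To show $\operatorname{drn}\ge3$ it suffices to show that no pair of dacards determines the tree, since a determining dacard would make every pair containing it determining.

\emph{$D_1$.} The dacards are $\mathbf l=(S(2,1,1),1)$ for the leaves and $\mathbf b=(P_3\sqcup2K_1,3)$ for the branch vertices. The spider $S(2,1,1,1)$ has $\mathbf l,\mathbf l$ (delete either of two legs of length $1$). The spider $S(3,1,1)$ has $\mathbf l,\mathbf b$ (delete the end of the long leg; delete the center). A triangle with a pendant edge at two of its vertices, together with an isolated vertex, has $\mathbf b,\mathbf b$ (delete either vertex of degree $3$). So $\operatorname{drn}(D_1)\ge3$. A graph with $\mathbf l,\mathbf l,\mathbf b$ is a tree in which a vertex with two leaf neighbors is joined to an end or to the middle of $P_3$. The end gives $S(3,1,1)$, whose leaf-deleted subgraphs are $S(2,1,1)$, $P_5$, $P_5$, so it has $\mathbf l$ only once. The middle gives $D_1$.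

\emph{$D_2$.} The dacards are $\mathbf l=(D(2,2;2,1),1)$ for the leaves, $\mathbf x=(S(3,2,2)\sqcup K_1,2)$ for the vertices of degree $2$, and $\mathbf b=(P_5\sqcup2P_2,3)$ for the branch vertices. For each pair, the following graph on $10$ vertices has it and is not $D_2$.
\begin{itemize}
\item[$\mathbf l,\mathbf l$:] two adjacent branch vertices with legs $2,1,1$ and $2,2$; delete either leg of length $1$.
\item[$\mathbf l,\mathbf x$:] $D(3,2;2,1)$; delete the end of the leg of length $3$, or the inner vertex of the leg of length $2$ at the second branch vertex.
\item[$\mathbf l,\mathbf b$:] $D(2,2;3,1)$; delete the end of the leg of length $3$, or the first branch vertex.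
\item[$\mathbf x,\mathbf x$:] $S(3,2,2,2)$; delete the inner vertex of either of two legs of length $2$.
\item[$\mathbf x,\mathbf b$:] $S(5,2,2)$; delete the neighbor of the end of the long leg, or the center.
\item[$\mathbf b,\mathbf b$:] a $4$-cycle with a pendant path of two vertices at each of two adjacent vertices, together with a component $P_2$; delete either vertex of degree $3$.
\end{itemize}
So $\operatorname{drn}(D_2)\ge3$. A graph with $\mathbf l,\mathbf l,\mathbf b$ is a tree in which a vertex with two pendant paths of two vertices is joined to a vertex of $P_5$. An end of $P_5$ gives $S(5,2,2)$, whose leaf-deleted subgraphs have only one branch vertex, so $\mathbf l$ does not occur. A neighbor of an end gives $D(2,2;3,1)$, whose leaf-deleted subgraphs are $D(2,2;2,1)$, $S(4,2,2)$ and twice $D(2,1;3,1)$, so $\mathbf l$ occurs only once. The middle vertex gives $D_2$.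
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $T$ be a tree that is not a star, so $\operatorname{drn}(T)\ge2$ by Proposition~\ref{prop:one}. The values for $D_1$ and $D_2$ are given by Proposition~\ref{prop:three}; let $T\notin\{D_1,D_2\}$. The tree $D_1$ is a caterpillar on $6$ vertices, not a star, with $\operatorname{drn}(D_1)\ne2$, so it is the exceptional tree of Theorem~\ref{thm:BW}. Hence $\operatorname{drn}(T)=2$ if $T$ is a caterpillar. If $T$ is a non-caterpillar that is not resistant, two dacards of leaves determine it. If $T$ is resistant, it is of mixed or symmetric type by Corollary~\ref{cor:types}. Propositions~\ref{prop:mixed}, \ref{prop:long}, \ref{prop:medium} and~\ref{prop:short} then provide two determining dacards unless $T$ is $T_0$, $S(2,2,2)$, $S(3,3,3)$ or $D_3$, and these four trees are covered by Proposition~\ref{prop:smalltwo}.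
\end{proof}

\begin{thebibliography}{9}

\bibitem{BW}
M.~D. Barrus and D.~B. West,
\emph{Degree-associated reconstruction number of graphs},
Discrete Math. 310 (2010).
Preprint: \texttt{http://math.uri.edu/\%7Ebarrus/papers/drnPreprint.pdf}.

\end{thebibliography}
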